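# Spread-out servers beat the factor $C^2+1$ in $M/G/K$

## A first guess: variability costs a factor $C^2+1$

Jobs arrive in a Poisson stream of rate $\lambda$ and join one first-come-first-served queue in front of $K\ge1$ identical servers. The job sizes are i.i.d. copies of a nonnegative $X\sim G$ with $\mathbf E[X]=1$. The load is $\rho=\lambda/K<1$. We write $\mathbf E[W^{M/G/K}]$ for the stationary mean time a job spends in the queue, and $C^2=\mathrm{Var}(X)/\mathbf E[X]^2$ for the squared coefficient of variation.

Suppose that only $C^2$ is known about the sizes. How bad can the mean wait be? For fixed $K$, $\lambda$ and $C^2$ put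
$$W_h^{C^2}=\sup\{\mathbf E[W^{M/G/K}]:\ G\text{ on }[0,\infty),\ \mathbf E[X]=1,\ \mathrm{Var}(X)/\mathbf E[X]^2=C^2\},\qquad W_D=W_D(K,\rho)=\mathbf E[W^{M/D/K}],$$
where $M/D/K$ is the system in which all sizes equal $1$, with the same $K$ and $\lambda$. The natural guess, which is Conjecture 7.1 of the report "The effect of higher moments of job size distribution on" (CMU-CS-08-106), is that for any $\rho<1$ and finite $C^2$
$$W_h^{C^2}=(C^2+1)\,W_D .$$

Let us test it on the simplest cases.

One server. The Pollaczek–Khinchine formula says $\mathbf E[W^{M/G/1}]=\lambda\mathbf E[X^2]/(2(1-\rho))=(1+C^2)\,\rho/(2(1-\rho))$. Every $G$ gives exactly the guessed value.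

No variability. If $C^2=0$ then $X\equiv1$, and both sides are $W_D$.

Zero or large. Let $X=1/p$ with probability $p=1/(1+C^2)$ and $X=0$ otherwise. Then $\mathbf E X=1$ and $\mathbf E X^2=1/p=1+C^2$. Jobs of size $0$ occupy no server, so the others see a deterministic system with arrival rate $p\lambda$ and sizes $1/p$. This is $M/D/K$ with time stretched by $1/p$, and its mean wait is $W_D/p=(1+C^2)W_D$. (Lemma 2 gives the details.) So the guessed value is attained, and $W_h^{C^2}\ge(C^2+1)W_D$ for every $K$.

A fourth test, exponential sizes on two servers, needs a formula for $W_D$; we do it below, and the guess survives that one as well. Nevertheless it is false for every $K\ge2$.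

## Two theorems against the factor $C^2+1$

For $u>0$ put
$$q(u)=\Big[\sum_{i=0}^{K-1}\frac{(K-1)!}{(K-1-i)!\,u^i}\Big]^{-1},\qquad q_K=q(K).$$
At $u=K$ the $i$-th term of the sum is $\prod_{t=1}^i(1-\frac tK)$. There are $K$ terms, all at most $1$, and those with $i\ge1$ are smaller than $1$. Hence $q_K>1/K$ for $K\ge2$. For example $1/q_2=1+\frac12$, so $2q_2=\frac43$; and $1/q_3=1+\frac23+\frac29=\frac{17}9$, so $3q_3=\frac{27}{17}$.

**Theorem 1.** Let $K\ge2$. There is $\rho_K<1$ such that for all $\rho\in(\rho_K,1)$ and all $C^2\in(0,\infty)$,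
$$W_h^{C^2}>(C^2+1)\,\mathbf E[W^{M/D/K}].$$

**Theorem 2.** For $K\ge2$,
$$\liminf_{\rho\uparrow1}\ \liminf_{C^2\downarrow0}\ \frac{W_h^{C^2}-W_D}{C^2\,W_D}\ \ge\ Kq_K>1,\qquad Kq_K\ge\frac K{1+\sqrt{\pi K/2}}\xrightarrow[K\to\infty]{}\infty .$$

The guess would make the ratio in Theorem 2 identically $1$. The bound on $Kq_K$ is immediate from $1-t/K\le e^{-t/K}$:
$$\frac1{q_K}=\sum_{i<K}\prod_{t\le i}\Big(1-\frac tK\Big)\le\sum_{i\ge0}e^{-i(i+1)/2K}\le\sum_{i\ge0}e^{-i^2/2K}\le1+\int_0^\infty e^{-t^2/2K}dt=1+\sqrt{\pi K/2}.$$
The argument does not decide whether equality holds when $K\ge2$ and $\rho$ is not close to $1$.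

The plan is to start from sizes $\equiv1$ and change a fraction $\varepsilon$ of the jobs to $1\pm y$. Then $C^2=\varepsilon y^2$, and we ask whether the derivative of the mean wait in $\varepsilon$ exceeds $y^2W_D$. Adding zero-size jobs afterwards will carry a violation at one value of $C^2$ to all larger ones. The limit $\varepsilon\to0$ is taken first, and $\rho\to1$ second.

## Ready times and the Kiefer–Wolfowitz recursion

Let $a_n$ be the arrival epochs. The gaps $T_n=a_n-a_{n-1}$ are i.i.d. $\mathrm{Exp}(\lambda)$ with $\lambda=K\rho$. Throughout, $\Gamma_n$ denotes the $n$-th partial sum of an i.i.d. $\mathrm{Exp}(\lambda)$ sequence.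

**Definition (ready times).** The state is a multiset of $K$ *ready times*, the epochs at which the servers become free. Job $n$ removes the smallest element $u$, starts at $\sigma_n=\max(a_n,u)$, waits $W_n=\sigma_n-a_n$, and inserts $\sigma_n+X_n$.

For example, let $K=2$, sizes $1$, ready times $\{0,0\}$ and arrivals $0,\ 0.2,\ 0.5$. The first job inserts $1$. The second starts at $0.2$ and inserts $1.2$. The third removes $1$, waits $0.5$ and inserts $2$. The state is now $\{1.2,\,2\}$.

We need three elementary properties.

*Truncation.* Replacing every element $u$ by $\max(u,a_0)$ does not affect jobs arriving after $a_0$. Indeed the replacement preserves order, so the same server is chosen; $\max(a_n,\max(u,a_0))=\max(a_n,u)$ for $a_n\ge a_0$; and newly inserted values are at least $a_0$ anyway.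

*Start times are nondecreasing in $n$.* The arrival epochs increase, and the minimum of the multiset never decreases, because an inserted element is at least the one removed.

*Monotonicity and continuity.* One step takes a sorted vector, replaces its smallest entry $u$ by $\max(a_n,u)+X_n$, and re-sorts. Sorting is monotone and does not increase sup-norm distances. So the step is nondecreasing in every variable, and its output changes in sup norm by at most the change of the vector plus the change of $X_n$. Hence all start times are nondecreasing and Lipschitz functions of the initial ready times and of the sizes.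

Let $w_n$ be the ordered vector of the values $(u-a_n)^+$ that job $n$ finds; $w_n=0$ means that it finds all servers idle. We say then that job $n$ finds the system empty. The Kiefer–Wolfowitz–Loynes theorem says: if $\lambda\mathbf E X<K$ and the system is started empty at job $-m$, then $w_0$ increases as $m\to\infty$ to an a.s. finite limit. These limits, taken for every $n$, form the *stationary version*. It is a factor of the i.i.d. input, hence ergodic, and the first coordinate of its state is the stationary waiting time. The stationary version dominates every system started empty. Starting empty at job $1$, the wait $W_n$ has the law of the wait of job $0$ after an empty start at job $-(n-1)$, so $\mathbf E[W_n]\uparrow\mathbf E[W]$ by monotone convergence.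

*Emptying.* In the stationary version $P(w_n=0)>0$, since $T_n$ is unbounded and independent of the a.s. finite state after job $n-1$. By ergodicity $w_n=0$ for infinitely many $n\to-\infty$ and infinitely many $n\to+\infty$, a.s. When a system is empty at an arrival, so is every system that it dominates.

## $M/D/K$ as $K$ interleaved random walks

With equal sizes the servers work in a fixed cyclic order. The next lemma makes this precise.

**Lemma 1.** If the ready times are $u_1\le\dots\le u_K\le u_1+1$ and jobs $1,2,\dots$ have size $1$, then, listing ties suitably, $u_j$ is removed by job $j$ for $j\le K$, and the element inserted by job $n$ is removed by job $n+K$.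

*Proof.* We show that the list $(u_{n+1},\dots,u_K,\sigma_1+1,\dots,\sigma_n+1)$, or $(\sigma_{n-K+1}+1,\dots,\sigma_n+1)$ if $n\ge K$, stays sorted. Each job removes the first entry and appends $\sigma_n+1$ at the end. The appended value is at least every earlier $\sigma_{n'}+1$, because start times are nondecreasing, and at least $u_1+1\ge u_K$. $\square$

Consider stationary $M/D/K$ and let job $n_0$ find the system empty. Truncate at $a_{n_0}$; Lemma 1 applies with all $u_j=a_{n_0}$. So jobs $n_0,\dots,n_0+K-1$ start on arrival, and $\sigma_n=\max(a_n,\sigma_{n-K}+1)$ for $n\ge n_0+K$. Iterate this back to one of the jobs $n_0,\dots,n_0+K-1$, and let $n_0\to-\infty$ along empty arrivals: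
$$\sigma_n=\max(a_n,\sigma_{n-K}+1),\qquad \sigma_n=\sup_{i\ge0}\,(a_{n-Ki}+i).\tag{1}$$
So the stationary wait $W_n=\sup_i\big(i-(a_n-a_{n-Ki})\big)$ is distributed as $M=\sup_{i\ge0}$ of a random walk started at $0$ with step
$$\xi=1-\Gamma_K,\qquad|\mathbf E\xi|=\frac K\lambda-1=\frac{1-\rho}\rho,\qquad\mathrm{Var}\,\xi=\frac K{\lambda^2}=\frac1{K\rho^2}.$$

Next we recall Kingman's bound with its proof, since we use the identity behind it. As $\xi\le1$ and $\mathbf E\xi<0$, some $s>0$ has $\mathbf Ee^{s\xi}<1$, so $\mathbf E e^{sM}\le\sum_i(\mathbf Ee^{s\xi})^i<\infty$ and all moments of $M$ are finite. Let $\xi$ be independent of $M$ and $D=(M+\xi)^-$. Since $(M+\xi)^+$ has the law of $M$, taking means in $M+\xi=(M+\xi)^+-D$ gives $\mathbf ED=|\mathbf E\xi|$. Taking means in $(M+\xi)^2=((M+\xi)^+)^2+D^2$ gives $-2|\mathbf E\xi|\,\mathbf EM+\mathbf E\xi^2=\mathbf ED^2$. Hence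
$$W_D=\mathbf EM=\frac{\mathbf E\xi^2-\mathbf ED^2}{2|\mathbf E\xi|},\qquad\mathbf ED=|\mathbf E\xi|.\tag{2}$$
Since $\mathbf ED^2\ge(\mathbf ED)^2=(\mathbf E\xi)^2$,
$$W_D\le\frac{\mathrm{Var}\,\xi}{2|\mathbf E\xi|}=\frac1{2K\rho(1-\rho)}.\tag{3}$$

We also need that in stationary $M/D/K$, $W_0\to\infty$ in probability as $\rho\uparrow1$. Fix $w$ and $n$. Then $P(W_0\le w)\le P(\max_{i\le n}(i-\Gamma_{Ki})\le w)$. Write $\Gamma_{Ki}$ as $1/\lambda$ times a sum of unit exponentials; as $\lambda\uparrow K$ the maximum increases to its value at $\lambda=K$, so the probability decreases to the one at $\lambda=K$. That one tends to $0$ as $n\to\infty$, because a nondegenerate mean-zero walk has supremum $+\infty$ a.s.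

## Exponential sizes on two servers stay below the factor

Exponential sizes ($C^2=1$) are the first natural place to look for a counterexample. For $K=2$ the textbook Erlang formula gives $\mathbf E[W^{M/M/2}]=\rho^2/(1-\rho^2)$. We compare this with $2W_D$.

By (2), $2W_D=\mathbf E\xi^2/|\mathbf E\xi|-\mathbf ED^2/\mathbf ED$, where $\xi=1-T_1-T_2$. Put $d=M+1\ge1$. Then $D>0$ means $T_1+T_2>d$. Given $M$, there are two ways. With probability $e^{-\lambda d}$ we have $T_1>d$, and then $D=(T_1-d)+T_2$ is a sum of two $\mathrm{Exp}(\lambda)$ variables by memorylessness. With probability $\lambda d\,e^{-\lambda d}$ we have $T_1\le d<T_1+T_2$, and then $D$ is $\mathrm{Exp}(\lambda)$. Let $p_1=\mathbf E e^{-\lambda d}$, $p_2=\mathbf E\lambda de^{-\lambda d}$ and $t=p_1/p_2$. As $d\ge1$ and $P(d>1)>0$, we have $t<1/\lambda$. Therefore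
$$\frac{\mathbf ED^2}{\mathbf ED}=\frac{6p_1+2p_2}{\lambda(2p_1+p_2)}=\frac{2+6t}{\lambda(1+2t)}<\frac{2\lambda+6}{\lambda(\lambda+2)}=\frac{2\rho+3}{2\rho(1+\rho)},$$
because $\frac{2+6t}{1+2t}$ increases in $t$, and $\lambda=2\rho$. Also $\mathbf E\xi^2/|\mathbf E\xi|=\frac1{2\rho(1-\rho)}+\frac{1-\rho}\rho$. So
$$2W_D>\frac{(1+\rho)+2(1-\rho)^2(1+\rho)-(2\rho+3)(1-\rho)}{2\rho(1-\rho^2)}=\frac{2\rho^3}{2\rho(1-\rho^2)}=\frac{\rho^2}{1-\rho^2}=\mathbf E[W^{M/M/2}].$$

So exponential sizes on two servers obey the guess, strictly, at every load. A counterexample must be sought elsewhere. One detail of this computation will return: a level at depth $d$ is more easily passed in a late exponential stage than in an early one, in the ratio $\lambda d$ to $1$.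

## Zero-size jobs stretch time

This section reduces the search to small $C^2$.

**Lemma 2.** Let $K\ge1$. Let $G$ have mean $1$, no atom at $0$ and squared coefficient of variation $C_0^2$; let $W_G$ be its stationary wait at arrival rate $\lambda$. Let $C^2\ge C_0^2$, $p=\frac{1+C_0^2}{1+C^2}$, and let $\tilde X=X/p$ with probability $p$, $\tilde X=0$ otherwise. Then $\tilde X$ has mean $1$ and squared coefficient of variation $C^2$, and its stationary wait satisfies $\mathbf E\tilde W=\mathbf E[W_G]/p$.

*Proof.* First, $\mathbf E\tilde X=1$ and $\mathbf E\tilde X^2=(1+C_0^2)/p=1+C^2$. A job of size $0$ removes $u$ and reinserts $\max(a_n,u)$; by truncation it does not affect later jobs. So the nonzero jobs form a system with Poisson arrivals of rate $p\lambda$ and sizes distributed as $X/p$. This is the $G$-system with time scaled by $1/p$, so its stationary mean wait is $\mathbf E[W_G]/p$.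

It remains to compare the mean over all jobs with the mean over nonzero jobs. Start the full system and the system of nonzero jobs empty at job $1$; the waits of nonzero jobs agree. Each system coincides with its own stationary version from the first (a.s. finite) empty arrival of that version on. So the ergodic theorem applies to both, and the a.s. limit of $\frac1R\sum_{n\le R}\tilde W_n1\{\tilde X_n>0\}$ can be computed twice. In the full system it is $\mathbf E[\tilde W_01\{\tilde X_0>0\}]=p\,\mathbf E\tilde W$, since the size of a job is independent of the state it finds. In the system of nonzero jobs it is $p\cdot\mathbf E[W_G]/p$, since a fraction $p$ of the jobs is nonzero. Hence $p\,\mathbf E\tilde W=p\cdot\mathbf E[W_G]/p$. $\square$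

With $X\equiv1$ the lemma gives $W_h^{C^2}\ge(1+C^2)W_D$ always. More generally $\mathbf E\tilde W=\frac{1+C^2}{1+C_0^2}\mathbf E[W_G]$, so:
$$\mathbf E[W_G]>(1+C_0^2)W_D\ \text{ for some such }G\quad\Longrightarrow\quad W_h^{C^2}\ge\mathbf E\tilde W>(1+C^2)W_D\ \text{ for every }C^2\ge C_0^2.\tag{4}$$
It is therefore enough to violate the guess at arbitrarily small $C^2$ with sizes that never vanish.

## One perturbed job and the chain it delays

From now on $K\ge2$, $\rho\in[\frac12,1)$, $y\in(0,\frac12)$, and
$$G_\varepsilon=(1-\varepsilon)\delta_1+\tfrac\varepsilon2(\delta_{1+y}+\delta_{1-y}),$$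
which has mean $1$ and $C^2=\varepsilon y^2$. Let $W_\varepsilon$ be its stationary wait. To first order in $\varepsilon$ the perturbed jobs should act one at a time, so we study one of them.

Let job $0$ arrive at $a_0=0$ in a state produced by jobs of sizes in $\{1-y,1,1+y\}$, started empty or stationary. Let job $0$ have size $1+x$ with $|x|\le y$, and let all later jobs have size $1$. Put $\varrho=\sigma_0+1+x$; this is the *tagged* ready time. Let $r_1\le\dots\le r_{K-1}$ be the other ready times, replaced by their maxima with $a_0=0$. Then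
$$\sigma_0\le r_j\le\sigma_0+1+y.\tag{5}$$
The lower bound holds since job $0$ removed the smallest element. For the upper bound, $r_j$ is either $0$ or was inserted by an earlier job $k$ as $\sigma_k+X_k\le\sigma_0+1+y$.

Follow the tagged element: after each removal, the element reinserted in its place is tagged. Every element is eventually removed. Otherwise, once $a_n$ exceeds its value, each job would replace another element by one that is larger than it, and after $K-1$ such jobs it would be the smallest.

**Definition (the delayed chain).** Let $n_i$ ($i\ge0$) be the index of the job making the $(i+1)$-th removal of the tagged element, and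
$$N(x)=\min\{i\ge0:\ a_{n_i}\ge\varrho+i\},\qquad N_M(x)=\#\{i<N(x):\ n_i\le M\}.$$

By induction, for $i\le N$ the tagged value at its $(i+1)$-th removal is $\varrho+i$: for $i<N$, job $n_i$ arrives before $\varrho+i$, starts at $\varrho+i$ and inserts $\varrho+i+1$. So $N$ counts the jobs that start exactly when the tagged server becomes free, until that server first has to wait for a job. Until job $n_N$, every untagged element lies in $\mathcal S=\{r_j+i,\ a_n+i:\ i,n\ge0\}$, which does not depend on $x$. For all but countably many $x$ no value $\varrho+i$ lies in $\mathcal S$; we call such $x$ *off ties*. Note that $\mathcal S$ contains the $a_n$. Ties among untagged elements do not matter.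

Here is an example with $K=2$, $\sigma_0=0$, $r_1=0.3$, $y=0.4$ and arrivals $0.1,\ 0.2,\ 0.6,\ 2.5,\ 2.6$. If $-0.4\le x<0.3$, job $1$ starts at $0.3$, job $2$ starts at the tagged value $1+x$, job $3$ starts at $1.3$, and job $4$ removes the tagged value $2+x$ but arrives later, at $2.5$. So $n_0=2$, $n_1=4$, $N=1$. If $0.3<x\le0.4$, jobs $2$ and $3$ exchange roles: job $2$ starts at $1.3$ and job $3$ at $1+x$; job $4$ removes $2.3$ and job $5$ removes $2+x$. So $n_0=3$, $n_1=5$, $N=1$. In both ranges $\sigma_1+\dots+\sigma_4=0.3+1.3+(1+x)+2.5$, with slope $1=N$.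

**Lemma 3.** $\sum_{n=1}^M\sigma_n$ is a continuous, piecewise linear function of $x$, with slope $N_M(x)$ off a finite set.

*Proof.* Continuity was noted with the recursion. Up to job $M$, and until the tagged element is removed by a job arriving at or after its value, only comparisons of $\varrho+i$ with the finitely many elements $r_j+i',\,a_n+i'$ ($0\le i,i',n\le M$) matter. Off the finitely many $x$ producing a coincidence these comparisons are strict, so the pattern of assignments is locally constant in $x$. After job $n_N$, which starts at $a_{n_N}$, nothing depends on $x$ locally. So exactly the $N_M(x)$ jobs that start at tagged values move, each with slope $1$. $\square$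

Hence the change of $\sum_{n=1}^MW_n$ when the size of job $0$ goes from $1$ to $1+x$ is $\int_0^xN_M$. Average over $x=\pm y$. With $w$ the state that job $0$ finds and $\mathbf E_w$ the expectation over later arrivals, the mean change is
$$\Phi_M(w)=\tfrac12\int_0^y\mathbf E_w\big[N_M(x)-N_M(-x)\big]\,dx.\tag{6}$$
The cost of variability is thus a second-order effect. It measures how much longer the delayed chain is after a large job than after a small one.

## First passage with a memory of the stage

Chain lengths will be compared with first-passage times of random walks. For $k\in\{1,\dots,2K-1\}$ and $r>0$ let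
$$\tau(k,r)=\min\{i\ge0:\ a_{k+Ki}\ge r+i\}.$$
It is nondecreasing in $r$ and nonincreasing in $k$. The walk $a_{k+Ki}-i$ starts with mean $k/\lambda$ and has steps of mean $\frac K\lambda-1=\frac{1-\rho}\rho>0$; a first-passage time of such a walk has finite mean. Wald's identity $\mathbf E[a_{k+K\tau}-\tau]=\frac k\lambda+\frac{1-\rho}\rho\mathbf E\tau$ becomes
$$\mathbf E\,\tau(k,r)=\frac\rho{1-\rho}\Big(r-\frac k\lambda+o(k,r)\Big),\qquad o(k,r)=\mathbf E[a_{k+K\tau}-\tau-r].\tag{7}$$
The factor $\rho/(1-\rho)$ is large, so we need the overshoot $o(k,r)$ to be almost independent of $k$ and $r$.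

**Lemma 4.** $0\le o(k,r)\le(2K-1)/\lambda$. There is $c=c(K)\in(0,1)$ such that for all $\rho\in[\frac12,1)$, $k,k'\in\{1,\dots,2K-1\}$ and $r,r'>0$,
$$|o(k,r)-o(k',r')|\le4(1-c)^{\lfloor\min(r,r')\rfloor}.$$

*Proof.* **Step 1: the overshoot as a function of a Markov process.** Consider a path that starts at level $0$, climbs $k$ stages of $\mathrm{Exp}(\lambda)$ lengths, drops by $1$, climbs a block of $K$ stages, drops by $1$, and so on. At the end of block $i$ ($i=0,1,\dots$) its value is $a_{k+Ki}-i$. Let $J(s)$ be the number of stages left, including the current one, in the block in which level $s$ is first exceeded. We let $s$ play the role of time. By memorylessness the current stage ends at rate $\lambda$. When it ends, the path is at its running maximum. If $J=j\ge2$, the next stage begins at once and $J$ becomes $j-1$. If $J=1$, the block ends, the path drops by $1$ and climbs in blocks of $K$ stages until it again exceeds the old level, which happens a.s. as the drift is positive. It does so in a stage whose remaining part is again $\mathrm{Exp}(\lambda)$,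 and the new value of $J$ has a fixed law, possibly giving $1$ again. So $J$ is a Markov jump process on $\{1,\dots,2K-1\}$ with $J(0)=k$ and jump rate $\lambda$ in every state, where a transition $1\to1$ counts as a jump. Level $r$ is first exceeded in block $\tau(k,r)$, and given $J(r)$ the overshoot at the end of this block is a sum of $J(r)$ independent $\mathrm{Exp}(\lambda)$ variables. Hence $o(k,r)=\mathbf E[J(r)\mid J(0)=k]/\lambda$, which gives the first statement.

**Step 2: forgetting the starting state.** From $j$, exactly $j-1$ jumps in unit length lead to state $1$. So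
$$P(J(s+1)=1\mid J(s)=j)\ge e^{-\lambda}\frac{\lambda^{j-1}}{(j-1)!}\ge c,$$
where $c$ is the minimum of $e^{-\lambda}\lambda^{j-1}/(j-1)!$ over $1\le j\le2K-1$ and $\lambda\in[K/2,K]$; clearly $c\in(0,1)$. The unit-length kernel is therefore $c\,\delta_1$ plus $(1-c)$ times another kernel, and it contracts the distance $\sup_B|\mu(B)-\nu(B)|$ by a factor $1-c$. If $r\le r'$, the law of $J(r')$ is the law at level $r$ started from the law of $J(r'-r)$. So the laws of $J$ at $r$ and at $r'$, from any starting states, differ by at most $(1-c)^{\lfloor r\rfloor}$. As $J$ takes values in $[1,2K-1]$, the means differ by at most $(2K-2)(1-c)^{\lfloor r\rfloor}$. Finally $(2K-2)/\lambda\le(2K-2)\cdot\frac2K\le4$. $\square$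

## How many jobs pass before each tagged removal

We now bound $N$ by first-passage times. A delay of the tagged element lengthens the chain, by (7), but if the tagged element falls behind other ready times, its removals are made by later jobs, and this shortens the chain by an amount proportional to $1/\lambda$ per ready time. The next lemma counts these.

**Lemma 5.** (i) In every state as above and for a.e. $x\in[-y,y]$: $\tau(2K-1,\varrho)\le N(x)\le\tau(1,\varrho)$. Moreover $|\Phi_M|\le B$ with $B=B(K,\rho)$ independent of $M$ and of the state.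

(ii) In a state of $M/D/K$ and for $0<x\le y$ let
$$m_-(x)=\#\{j\le K-1:\ r_j\le\sigma_0+x\},\qquad m_+(x)=\#\{j\le K-1:\ r_j>\sigma_0+1-x\}.$$
Then for a.e. $x$: $N(x)\ge\tau(K+m_-(x),\,\sigma_0+1+x)$ and $N(-x)=\tau(K-m_+(x),\,\sigma_0+1-x)$.

In the example above, $m_-(x)=1$ exactly when $x\ge0.3$. For $x<0.3$, $\tau(2,1+x)=1$, since $a_2=0.2<1+x$ and $a_4=2.5\ge2+x$. For $x>0.3$, $\tau(3,1+x)=1$, since $a_3=0.6<1+x$ and $a_5=2.6\ge2+x$. Both equal $N$.

*Proof.* Everything is off ties.

**Step 1: upper bounds on $n_i$ for $i\le N$, giving the lower bounds on $N$.** Follow also the successive incarnations of the $j$-th untagged element. Each removal raises its value by at least $1$, so its value at its $c'$-th removal is at least $r_j+c'-1$. Removed values are nondecreasing in the job index, so removals before job $n_i$ have value at most $\varrho+i$. Jobs $1,\dots,n_i$ make $i+1$ tagged removals, and the rest are untagged: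
$$n_i\le1+i+\sum_{j=1}^{K-1}\big(\lfloor\varrho+i-r_j\rfloor+1\big)^+.$$
By (5), $\varrho-r_j\le1+x<2$, so each summand is at most $i+2$ and $n_i\le1+i+(K-1)(i+2)=Ki+2K-1$.

In case (ii) with size $1+x$, $x>0$, all previous sizes are $1$, so $r_j\le\sigma_0+1$ and $0\le\varrho-r_j\le1+x<2$. The summand is $i+2$ if $\varrho-r_j\ge1$, that is $r_j\le\sigma_0+x$, and $i+1$ otherwise. So $n_i\le1+i+(K-1)(i+1)+m_-(x)=Ki+K+m_-(x)$.

Now if $N=i$ and $n_i\le k+Ki$, then $a_{k+Ki}\ge a_{n_i}\ge\varrho+i$, so $\tau(k,\varrho)\le i=N$. Take $k=2K-1$ for (i) and $k=K+m_-(x)$ for (ii). (If $N=\infty$ there is nothing to show; Step 2 excludes this a.s.)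

**Step 2: lower bound on $n_i$ for $i\le N$, giving the upper bound on $N$.** Let $1\le i\le N$. Job $n_{i-1}$ starts at $\varrho+i-1$ and inserts $\varrho+i$. At that moment all other elements are at most $\varrho+i$: those inserted by jobs $n\ge1$ are $\sigma_n+1\le\sigma_{n_{i-1}}+1$, and the initial ones satisfy $r_j\le\sigma_0+1+y\le\sigma_0+2-y\le\varrho+1$, because $y\le\frac12$. Off ties they are smaller than $\varrho+i$, so each of these $K-1$ elements is removed before the tagged one is. Hence $n_i\ge n_{i-1}+K$, and so $n_i\ge Ki+1$. If $N>i:=\tau(1,\varrho)$, then $a_{n_i}\ge a_{1+Ki}\ge\varrho+i$, contradicting $N>i$. So $N\le\tau(1,\varrho)$.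

**Step 3: the uniform bound on $\Phi_M$.** Let $L=\#\{i\ge0:Ki+2K-1\le M\}$. If $i<\min(N,L)$ then $n_i\le Ki+2K-1\le M$; hence $N_M\ge\min(N,L)$. If $i<N$ and $n_i\le M$ then $Ki+1\le M$; hence $N_M\le\min(N,\lceil M/K\rceil)$. Here $\lceil M/K\rceil\le L+3$: for $M<2K-1$ the left side is at most $2$, and for $M\ge2K-1$ we have $L=\lfloor(M+1)/K\rfloor-1$ and $\lceil M/K\rceil\le\lfloor (M+1)/K\rfloor+1=L+2$. With $\varrho_\pm=\sigma_0+1\pm y$ and monotonicity of $\tau$ in $r$, for a.e. $|x|\le y$
$$\min(\tau(2K-1,\varrho_-),L)\le N_M(x)\le\min(\tau(1,\varrho_+),L+3)\le3+\min(\tau(1,\varrho_+),L).$$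
Since $\tau(1,\varrho_+)\ge\tau(2K-1,\varrho_-)$, truncating both at $L$ does not increase their difference. So by (7) and Lemma 4
$$\big|\mathbf E_w[N_M(x)-N_M(-x)]\big|\le3+\mathbf E_w\big[\tau(1,\varrho_+)-\tau(2K-1,\varrho_-)\big]\le3+\frac\rho{1-\rho}\Big(2y+\frac{2K-2}\lambda+\frac{2K-1}\lambda\Big),$$
and (6) gives the bound $B$ (as $y<\frac12$).

**Step 4: size $1-x$ in $M/D/K$.** Now all $r_j$ lie in $[\sigma_0,\sigma_0+1]$, and so does $\varrho=\sigma_0+1-x$. Exactly $m_+(x)$ of the $r_j$ exceed $\varrho$, so the tagged element has rank $K-m_+(x)\ge1$. Lemma 1 gives $n_i=K-m_+(x)+Ki$. Hence $N(-x)=\tau(K-m_+(x),\sigma_0+1-x)$. $\square$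

## The derivative of the mean wait in $\varepsilon$

This section justifies that perturbed jobs act one at a time to first order.

**Proposition 6.** Let $w^D$ be the stationary state found by a job in $M/D/K$, and $\Phi_\infty(w)=\frac12\int_0^y\mathbf E_w[N(x)-N(-x)]\,dx$. Then
$$\lim_{\varepsilon\downarrow0}\frac{\mathbf E[W_\varepsilon]-W_D}\varepsilon=\overline\Phi(\rho,y):=\mathbf E\,\Phi_\infty(w^D).$$

*Proof.* **Step 1: coupling, to replace the perturbed state by the deterministic one.** Choose $\varepsilon_0>0$ with $\rho(1+\varepsilon_0y)<1$. Let $U_k$ be uniform on $(0,1)$ and $\zeta_k=\pm1$ fair, all independent of each other and of the arrivals. Set $X_k^\varepsilon=1+y\zeta_k1\{U_k<\varepsilon\}$, which has law $G_\varepsilon$, and $X_k'=1+y1\{U_k<\varepsilon_0\}$. For $\varepsilon\le\varepsilon_0$ we have $\max(1,X_k^\varepsilon)\le X_k'$. Start the $D$-system (sizes $1$) and the $\varepsilon$-system (sizes $X_k^\varepsilon$) empty at job $1$, with states $w_k^D$ and $w_k^\varepsilon$. Both are dominated by the stationary $X'$-system, with state $w_k'$,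 which exists by the choice of $\varepsilon_0$. Let $A_k=\min\{i\ge0:\ w'_{k-i}=0\}$; it is a.s. finite and its law does not depend on $k$. At job $k-A_k$ if $A_k\le k-1$, and otherwise at job $1$, both systems are empty. So if none of the last $\min(A_k,k-1)$ jobs before job $k$ has $U<\varepsilon$, then $w_k^\varepsilon=w_k^D$. Therefore
$$P(w_k^\varepsilon\ne w_k^D)\le\eta(\varepsilon):=\inf_{L\in\mathbb N}\big[P(A_0>L)+L\varepsilon\big]\xrightarrow[\varepsilon\downarrow0]{}0 .$$

**Step 2: telescoping over the jobs.** Fix $R$ and replace the sizes $1$ by $X_1^\varepsilon,\dots,X_R^\varepsilon$ one at a time, in this order. When the size of job $k$ is replaced, job $k$ finds the state $w_k^\varepsilon$, and all later jobs have size $1$. This is the situation of (6) with $M=R-k$. Since $X_k^\varepsilon$ is independent of the arrivals and of $w_k^\varepsilon$ and equals $1\pm y$ with probability $\varepsilon/2$ each,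
$$\sum_{n\le R}\mathbf E[W_n^\varepsilon]-\sum_{n\le R}\mathbf E[W_n^D]=\varepsilon\sum_{k=1}^R\mathbf E\big[\Phi_{R-k}(w_k^\varepsilon)\big].$$
By Step 1 and $|\Phi_M|\le B$, $\ |\mathbf E\Phi_{R-k}(w_k^\varepsilon)-\mathbf E\Phi_{R-k}(w_k^D)|\le2B\,\eta(\varepsilon)$.

**Step 3: the Cesàro limit.** Let $\kappa<\infty$ be the first job $\ge1$ that finds the stationary $D$-system empty. For $k\ge\kappa$ the state $w_k^D$ equals the stationary one, so $|\mathbf E\Phi_M(w_k^D)-\mathbf E\Phi_M(w^D)|\le2B\,P(\kappa>k)$. Given the state, $N_M\uparrow N\le\tau(1,\varrho_+)$, which is integrable. So $\Phi_M\to\Phi_\infty$ pointwise by dominated convergence, and $\mathbf E\Phi_M(w^D)\to\overline\Phi$ by bounded convergence. Hence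
$$\Big|\frac1R\sum_{k=1}^R\mathbf E\Phi_{R-k}(w_k^D)-\overline\Phi\Big|\le\frac{2B}R\sum_{k=1}^RP(\kappa>k)+\frac1R\sum_{M=0}^{R-1}\big|\mathbf E\Phi_M(w^D)-\overline\Phi\big|\xrightarrow[R\to\infty]{}0 .$$

**Step 4: conclusion.** Divide the telescoping identity by $R$ and let $R\to\infty$. Since $\mathbf E[W_n^\varepsilon]\uparrow\mathbf E[W_\varepsilon]$ and $\mathbf E[W_n^D]\uparrow W_D<\infty$, we get $\mathbf E W_\varepsilon<\infty$ and $|\mathbf EW_\varepsilon-W_D-\varepsilon\overline\Phi|\le2B\varepsilon\,\eta(\varepsilon)$. $\square$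

The constant $B$ depends on $\rho$, and our bound for it blows up as $\rho\uparrow1$. This is why we let $\varepsilon\to0$ at fixed $\rho$.

## From the derivative to near-simultaneous starts

Take stationary $M/D/K$ with $a_0=0$, so $\sigma_0=W_0$, and let
$$\ell(x)=\sum_{j=1}^{K-1}P(\sigma_0-\sigma_{-j}\le x).$$

**Proposition 7.** There are quantities $\delta_\rho\in[0,4]$ and $\delta_\rho'\in[0,1]$, depending only on $K$ and $\rho$ and tending to $0$ as $\rho\uparrow1$, with
$$(1-\rho)\,\overline\Phi(\rho,y)\ \ge\ \rho\int_0^y\Big[x-\frac{\ell(x)}\lambda-\frac{\delta_\rho}2-\frac{K\delta_\rho'}{2\lambda}\Big]dx.\tag{8}$$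

*Proof.* **Step 1: insert the first-passage formulas.** The variables $m_\pm(x)$ and $\sigma_0$ depend only on the past and are independent of later arrivals. By Lemma 5(ii), (7) and Lemma 4, with $\lfloor\sigma_0+1-x\rfloor\ge\lfloor W_0\rfloor$,
$$\mathbf E_w[N(x)-N(-x)]\ge\frac\rho{1-\rho}\Big[(\sigma_0+1+x)-(\sigma_0+1-x)-\frac{(K+m_-(x))-(K-m_+(x))}\lambda-4(1-c)^{\lfloor W_0\rfloor}\Big].$$
Take expectations and integrate:
$$\overline\Phi\ge\frac\rho{2(1-\rho)}\int_0^y\Big[2x-\frac{\mathbf E[m_-(x)+m_+(x)]}\lambda-\delta_\rho\Big]dx,\qquad\delta_\rho=4\,\mathbf E(1-c)^{\lfloor W_0\rfloor}.$$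
Since $c$ depends only on $K$ and $W_0\to\infty$ in probability, $\delta_\rho\to0$.

**Step 2: bound the two counts by $\ell$.** Job $0$ removes the element inserted by job $-K$, so the other ready times are $r_j=\max(\sigma_{j-K}+1,0)$, $1\le j\le K-1$. Since $\sigma_0+1-x>0$, the condition $r_j>\sigma_0+1-x$ says $\sigma_0-\sigma_{-(K-j)}<x$. So $\mathbf E\,m_+(x)\le\ell(x)$. Next, suppose $a_{K-1}<\sigma_0$ and $r_j\le\sigma_0+x$. Then by (1), $\sigma_j=\max(a_j,\sigma_{j-K}+1)\le\sigma_0+x$. By stationarity $P(\sigma_j-\sigma_0\le x)=P(\sigma_0-\sigma_{-j}\le x)$, so $\mathbf E\,m_-(x)\le\ell(x)+K\delta_\rho'$ with $\delta_\rho'=P(a_{K-1}\ge W_0)$. This tends to $0$, since $W_0\to\infty$ in probability and $a_{K-1}$ is tight. Inserting both bounds gives (8). $\square$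

What must (8) deliver? The guess allows a derivative of $y^2W_D$, and by (3) $(1-\rho)y^2W_D\le\frac{y^2}{2K\rho}$. So we need the right side of (8) to exceed $\frac{y^2}{2K}$ in the limit $\rho\uparrow1$.

The sensible first attempt is to treat the servers' phases as independent and uniform. Each of the other $K-1$ ready times would fall in a given interval of length $x$ inside $[\sigma_0,\sigma_0+1]$ with probability $x$, so one would put $\ell(x)=(K-1)x$. Then with $\lambda=K$ the main term of (8) would be
$$\int_0^y\Big(x-\frac{K-1}Kx\Big)dx=\frac{y^2}{2K},$$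
exactly the borderline. Uniform phases thus reproduce the guess and prove nothing. (With one server there are no other phases, so $\ell=0$, and the main term $\rho\,y^2/2$ is what the Pollaczek–Khinchine formula gives for $(1-\rho)$ times the derivative.) Everything depends on whether two starts in $M/D/K$ are nearly simultaneous *less* often than for uniform phases. They are: we now show that $\ell(x)/\lambda$ is, in the limit and for small $x$, at most about $(1-q_K)x$, and $1-q_K<\frac{K-1}K$.

## Nearly simultaneous service starts in $M/D/K$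

Let $S_i=\Gamma_{Ki}-i$, a walk with drift $\frac{1-\rho}\rho>0$. For $x\ge0$ let
$$A(x)=\sum_{i\ge0}P(S_b\le x,\ 1\le b\le i),\qquad V_j(x)=P\big(x+\Gamma_{K(b-1)+j}-b>0\ \ \forall b\ge1\big),\qquad V=V_K .$$
So $V(x)=P(x+S_b>0\ \forall b\ge1)$. The function $A$ will describe the gaps after the maximizing index in (1), and the functions $V_j$ those before it. In $V_{K-1}$ the first block has one gap fewer, so the condition is harder to satisfy. How much harder is the key question; Step 3 answers it.

**Step 1: $A(0)V(0)=1$.** The purpose is a normalization. The supremum in (1) for $n=0$ is attained at an a.s. unique $i$, since $a_{-Ki}+i\to-\infty$ and the laws are continuous. Up to null events it is attained at $i$ iff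
$$a_{-K(i-b)}-a_{-Ki}<b\ (1\le b\le i)\quad\text{and}\quad a_{-Ki}-a_{-K(i+b)}>b\ (b\ge1).$$
These two conditions involve disjoint sets of gaps, so the probability is $P(S_b<0,\,1\le b\le i)\,V(0)$. Summing over $i$ gives $1=A(0)V(0)$.

**Step 2: $A(x)/A(0)\le1+\lambda x(\lambda x+K)$.** This shows that $A(x)$ is close to $A(0)$ for small $x$, uniformly in $\rho$. Put $\nu_x=\min\{i\ge1:S_i>x\}$. Then $A(x)=\sum_{i\ge0}P(\nu_x>i)=\mathbf E\nu_x$, and by Wald $A(x)=\frac\rho{1-\rho}\mathbf ES_{\nu_x}$. View block $i$ as a climb of $K$ exponential stages from $S_{i-1}-1$ to $S_i$. Block $\nu_x$ starts at a level at most $x-1$, so level $x$ is passed inside one of its stages. By memorylessness the overshoot $S_{\nu_x}-x$ consists of between $1$ and $K$ full exponential stages. Taking $x=0$: $\mathbf ES_{\nu_0}\ge1/\lambda$ and $P(S_{\nu_0}\le x)\le1-e^{-\lambda x}\le\lambda x$. On $\{S_{\nu_0}\le x\}$, by the strong Markov property at $\nu_0$ and the same argument, the conditional mean of $S_{\nu_x}$ is at most $x+K/\lambda$. Off this event $\nu_x=\nu_0$. Hence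
$$\mathbf ES_{\nu_x}\le\mathbf ES_{\nu_0}+\lambda x\,(x+K/\lambda).$$
Divide by $\mathbf ES_{\nu_0}\ge1/\lambda$.

**Step 3: $V_{K-1}(x)\le V(0)\,[\,e^{\lambda x}-q(\lambda(1-x))\,]$ for $0\le x<1$.** This is where the gain over uniform phases arises. We express $V_{K-1}$ by $V$ and $V'$, and bound $V'$ from below.

*A differential equation.* Since $K\ge2$, $\min_{b\ge1}(\Gamma_{K(b-1)+K-1}-b)$ is the sum of the first stage, which is $\mathrm{Exp}(\lambda)$, and an independent variable. So it has a continuous law, and $V_{K-1}$ is continuous. Conditioning $V$ on the first stage,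
$$V(x)=\int_0^\infty\lambda e^{-\lambda t}V_{K-1}(x+t)\,dt=e^{\lambda x}\int_x^\infty\lambda e^{-\lambda s}V_{K-1}(s)\,ds .$$
Hence $V\in C^1$ and $V'=\lambda(V-V_{K-1})$. In particular $V'\le\lambda V$, so $V(x)\le V(0)e^{\lambda x}$. As $V_{K-1}=V-V'/\lambda$, it remains to show $V'(x)\ge\lambda V(0)\,q(\lambda(1-x))$.

*Decomposition at the minimum.* Let $h>0$ with $x+h<1$. Since $V(x)=P(\min_{b\ge1}S_b>-x)$, the difference $V(x+h)-V(x)$ is $P(\min_{b\ge1}S_b\in(-x-h,-x])$. Decompose at the a.s. unique argmin $i$. The later blocks contribute $P(S_b>0\ \forall b\ge1)=V(0)$. For the first $i$ blocks we need $S_b>S_i$, $1\le b<i$. Reversing their order replaces $S_b$ by $S_i-S_{i-b}$ and keeps $S_i$, so the condition turns into $S_b<0$, $1\le b<i$. Thus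
$$V(x+h)-V(x)=V(0)\sum_{i\ge1}P\big(S_i\in(-x-h,-x],\ S_b<0\ (1\le b<i)\big).$$

*Passage in the last stage.* Consider the climbing path in which block $i\ge1$ starts at $S_{i-1}-1$ and climbs $K$ stages to $S_i$. It starts at $-1<-x-h$. Let $\pi_j$ be the probability that the first passage above $-x-h$ occurs in stage $j$ of its block; as the drift is positive, $\sum_{j=1}^K\pi_j=1$. If the passage occurs in stage $K$ of block $i$, then $S_b\le-x-h<0$ for $1\le b<i$, and $S_i+x+h$ is $\mathrm{Exp}(\lambda)$ by memorylessness. It is in $(0,h]$ with probability $1-e^{-\lambda h}$. Hence the last sum is at least $\pi_K(1-e^{-\lambda h})$.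

*Late stages are favored.* Every block up to the passage starts at a depth $d\ge1-x-h$ below level $-x-h$: the first at depth exactly $1-x-h$, later ones at depth at least $1$. Given $d$, the passage occurs in stage $j$ of this block with probability $e^{-\lambda d}(\lambda d)^{j-1}/(j-1)!$. For $j<K$ this is $\frac j{\lambda d}\le\frac j{\lambda(1-x-h)}$ times the probability for stage $j+1$. Summing over blocks, $\pi_j\le\frac j{\lambda(1-x-h)}\pi_{j+1}$. Iterating,
$$1=\sum_{i=0}^{K-1}\pi_{K-i}\le\pi_K\sum_{i=0}^{K-1}\frac{(K-1)\cdots(K-i)}{[\lambda(1-x-h)]^i}=\frac{\pi_K}{q(\lambda(1-x-h))}.$$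
So $V(x+h)-V(x)\ge V(0)\,q(\lambda(1-x-h))\,(1-e^{-\lambda h})$. Divide by $h$ and let $h\downarrow0$; $q$ is continuous.

**Step 4: $P(\sigma_0-\sigma_{-1}\le x)\le\lambda x\,A(x)\,V_{K-1}(x)$.** This treats the nearest neighbor, the only one that matters for small $x$. Let the supremum for $\sigma_{-1}$ in (1) be attained at $i$, and put $\mu=-1-Ki$, so $\sigma_{-1}=a_\mu+i$. On $\{\sigma_0-\sigma_{-1}\le x\}$, (1) for $n=0$ gives $a_{-Ki'}+i'\le\sigma_0\le a_\mu+i+x$ for all $i'\ge0$. Note $-Ki=\mu+1$.

- $i'=i$ gives $T_{\mu+1}\le x$.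
- $i'=i-b$ ($1\le b\le i$) gives $a_{-K(i-b)}-a_{\mu+1}\le a_{-K(i-b)}-a_\mu\le b+x$; the first difference is a sum of $Kb$ gaps after $a_{\mu+1}$.
- $i'=i+b$ ($b\ge1$) gives $a_\mu-a_{-K(i+b)}\ge b-x$, a sum of $Kb-1=K(b-1)+(K-1)$ gaps before $a_\mu$.

For fixed $i$ these three events involve disjoint sets of gaps, so they are independent. Their probabilities are at most $\lambda x$, $P(S_b\le x,\,1\le b\le i)$ and $V_{K-1}(x)$, the last by continuity of the law of the minimum. Sum over $i$.

**Step 5: for $2\le j\le K-1$, $P(\sigma_0-\sigma_{-j}\le x)\le(\lambda x)^2A(x)V(0)$.** This shows that the other servers contribute only at order $x^2$. Since $\sigma_{-j}\le\sigma_{-2}$, it suffices to treat $j=2$. Let the supremum for $\sigma_{-2}$ be attained at $i$ and put $\mu=-2-Ki$, so $-Ki=\mu+2$. As in Step 4, $T_{\mu+1}+T_{\mu+2}\le x$, which has probability at most $(\lambda x)^2$, and $a_{-K(i-b)}-a_{\mu+2}\le b+x$ for $1\le b\le i$. Optimality of $i$ for $\sigma_{-2}$ gives $a_\mu-a_{\mu-Kb}\ge b$ for all $b\ge1$, which has probability $V(0)$. For fixed $i$ these events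 are independent. Sum over $i$.

**Step 6: the combined bound.** By Steps 1 and 2, $A(x)V(0)\le1+\lambda x(\lambda x+K)$. With Steps 3–5, for $0\le x<1$,
$$\frac{\ell(x)}\lambda\le x\,\big(1+\lambda x(\lambda x+K)\big)\Big[e^{\lambda x}-q(\lambda(1-x))+(K-2)\lambda x\Big].$$
Letting $\lambda\uparrow K$,
$$\limsup_{\rho\uparrow1}\frac{\ell(x)}\lambda\le x\,\theta(x),\qquad\theta(x)=\big(1+K^2x(x+1)\big)\big[e^{Kx}-q(K(1-x))+(K-2)Kx\big],\tag{9}$$
and $\theta(x)\to1-q_K$ as $x\downarrow0$. For two servers this limit is $\frac13$, while uniform phases would give $\frac12$.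

**Step 7: insert into (8).** For $\rho\in[\frac12,1)$ we have $0\le\ell(x)/\lambda\le(K-1)/(K/2)<2$, $\delta_\rho\le4$ and $K\delta_\rho'/(2\lambda)\le1$, so the integrand in (8) is bounded below. Fatou's lemma and (9) give
$$\liminf_{\rho\uparrow1}\,(1-\rho)\,\overline\Phi(\rho,y)\ \ge\ \int_0^yx\,(1-\theta(x))\,dx=\big(q_K+o(1)\big)\frac{y^2}2\qquad(y\downarrow0).\tag{10}$$

## The slope exceeds $W_D$: both theorems

*Proof of Theorem 1.* Since $q_K>1/K$, (10) lets us fix $y\in(0,\frac12)$ with $\int_0^yx(1-\theta(x))\,dx>\frac{y^2}{2K}$. By (3), $\limsup_{\rho\uparrow1}(1-\rho)y^2W_D\le\frac{y^2}{2K}$. So there is $\rho_K<1$ such that $\overline\Phi(\rho,y)>y^2W_D$ for all $\rho\in(\rho_K,1)$. Fix such a $\rho$. By Proposition 6, for all sufficiently small $\varepsilon>0$,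
$$\mathbf E[W_\varepsilon]>W_D+\varepsilon y^2W_D=(1+C_\varepsilon^2)\,\mathbf E[W^{M/D/K}],\qquad C_\varepsilon^2=\varepsilon y^2 .$$
The laws $G_\varepsilon$ have no atom at $0$. Given any $C^2>0$, choose $\varepsilon$ so small that also $C_\varepsilon^2\le C^2$, and apply (4) with $G=G_\varepsilon$ and $C_0^2=C_\varepsilon^2$. This gives $W_h^{C^2}>(1+C^2)W_D$. The violating law is supported on $\{1-y,1,1+y\}$, or is such a law rescaled and mixed with an atom at $0$. $\blacksquare$

*Proof of Theorem 2.* Fix $\rho$ and $y$ and take $\varepsilon=C^2/y^2\downarrow0$. Since $W_h^{C^2}\ge\mathbf E[W_\varepsilon]$, Proposition 6 gives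
$$\liminf_{C^2\downarrow0}\frac{W_h^{C^2}-W_D}{C^2}\ge\frac{\overline\Phi(\rho,y)}{y^2}.$$
For $y$ small and $\rho$ close to $1$ (depending on $y$) the right side is positive, by (10). Divide by $W_D\le\frac1{2K\rho(1-\rho)}$, let $\rho\uparrow1$, and use (10) again: the double $\liminf$ is at least
$$\liminf_{\rho\uparrow1}\frac{2K\rho(1-\rho)\,\overline\Phi(\rho,y)}{y^2}\ \ge\ \frac{2K}{y^2}\int_0^yx\,(1-\theta(x))\,dx .$$
This holds for every sufficiently small $y$, and the right side tends to $Kq_K$ as $y\downarrow0$. The bounds on $Kq_K$ were shown after the statement. $\blacksquare$
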